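\title{Arithmetic progressions of perfect powers with initial term $\pm1$}

\begin{abstract}
We prove that a non-constant arithmetic progression of perfect powers with initial term $1$ or $-1$, in which the exponent may vary from term to term, has length bounded by an effectively computable absolute constant. Six terms carry the proof: if $1+2^id$ is plus or minus a perfect power for $0\le i\le5$, then $|d|$ is bounded. These terms are linked by a chain of equations $x^p+1=2y^q$. We bound $x$ in terms of $p$ and $q$ by means of $q$-th roots built from Stickelberger elements of the $p$-th cyclotomic field and an auxiliary function, and we play this bound against a lower bound for a linear form in logarithms.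
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

An integer is a \emph{perfect power} if it equals $x^k$ with $x\in\mathbb Z$ and an integer $k\ge2$. Thus $0$, $1$, $-1=(-1)^3$ and $-8$ are perfect powers, and $-4$ is not. We consider arithmetic progressions
\[
a,\ a+d,\ a+2d,\ \dots,\ a+(N-1)d
\]
of integers that are non-constant ($d\ne0$) and in which every term is a perfect power, different terms being allowed different exponents. An example is $1,\ 78^2,\ 23^3$, since $23^3+1=12168=2\cdot78^2$. How large can the length $N$ be?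

If all terms are powers with the same exponent, the length is bounded; this follows from results of Darmon and Merel \cite{DM}. With varying exponents the answer depends on the initial term $a$. Write $v_\ell$ for the exponent of the prime $\ell$ in an integer.

For $a=0$ there is no bound. Given $N$, choose distinct primes $q_1,\dots,q_{N-1}$, and for each prime $\ell<N$ use the Chinese remainder theorem to choose $e_\ell\ge0$ with $e_\ell\equiv-v_\ell(j)\pmod{q_j}$ for all $1\le j<N$. With $d=\prod_{\ell<N}\ell^{e_\ell}$, each term $jd$ is a $q_j$-th power.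

For $|a|\ge2$ the length is bounded in terms of $a$. Let $\ell$ be a prime factor of $a$ and $\alpha=v_\ell(a)$. If $\ell^{\alpha+1}\mid j$, then $v_\ell(a+jd)=\alpha$, so the term $a+jd$ is a $p$-th power for some prime $p\mid\alpha$. These terms form a progression colored by the finitely many primes $p\mid\alpha$; by van der Waerden's theorem a long progression of this kind contains a long progression of powers with one exponent, and those have bounded length.

There remains $a=\pm1$, and the question, posed in the report \cite{BIRS}: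

\begin{quote}
\emph{Is the length of every non-constant arithmetic progression of perfect powers with initial term $1$ or $-1$ bounded by an absolute constant?}
\end{quote}

One guesses that it is: the construction for $a=0$ multiplies a whole progression by a well-chosen factor, and a progression that starts at $\pm1$ has no common factor. But the argument for $|a|\ge2$ has nothing to start from, because no prime bounds the exponents in advance. The difficulty of the problem is to control exponents that are all large and unrelated.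

\subsection{Results}

The answer is yes. Call an integer a \emph{signed power} if it is of the form $\pm(\text{perfect power})$. This class is stable under a change of sign, which lets us treat $a=1$ and $a=-1$ together.

\begin{theorem}\label{thm:A}
There is an effectively computable absolute constant $N_0$ such that every non-constant arithmetic progression of integers with initial term $\pm1$, all of whose terms are signed powers, has length at most $N_0$.
\end{theorem}

Theorem~\ref{thm:A} follows from a statement about six terms.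

\begin{theorem}\label{thm:B}
There is an effectively computable integer $D_0\ge1$ such that, if $d\in\mathbb Z$ and each of the six numbers $1+2^id$ $(0\le i\le5)$ is a signed power, then $|d|\le D_0$.
\end{theorem}

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(1)] Only finitely many progressions as in Theorem~\ref{thm:A} have length $\ge33$, while infinitely many have length $3$.
\item[(2)] If $|d|>D_0$, then for every $n\ge1$
\[
\#\{1\le j\le n:\ 1+jd\text{ is a signed power}\}\le\tfrac{62}{63}\,n+O(1+\log n),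
\]
with an absolute implied constant.
\end{enumerate}
\end{theorem}

We have made no attempt to minimize the number of terms in Theorem~\ref{thm:B}.

\subsection{The method}

Put $T_i=1+2^id$. The indices $1,2,4,\dots,32$ are chosen because $1,T_i,T_{i+1}$ is a three-term progression: $T_{i+1}+1=2T_i$. Standard finiteness theorems dispose of the case where some exponent is small (Section~\ref{sec:small}). Otherwise $T_i=x_i^{p_i}$ with large primes $p_i$, and consecutive terms give solutions of
\[
x^p+1=2y^q .
\]
This is where the initial term $1$ is used: the left side splits into the linear factors $x+\zeta^b$ over the $p$-th cyclotomic field. We do not solve this equation. We extract from it three inequalities between the exponents and $L=\log|d|$, which has the order of $p_i\log|x_i|$ for every $i$. Up to small powers of the exponents they read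
\[
\text{(I)}\ \ L\gtrsim p_ip_{i+1},\qquad
\text{(II)}\ \ L\lesssim\frac{p_{i+1}^5}{\min(p_i,p_{i+1})^3},\qquad
\text{(III)}\ \ p_ip_{i+1}^2p_{i+2}\lesssim L\max(p_{i+1},p_{i+2}).
\]
Inequality (I) is elementary (Section~\ref{sec:eq}); (II) is the main work (Sections~\ref{sec:cyc}--\ref{sec:main}); (III) comes from a linear form in logarithms that uses two consecutive equations (Section~\ref{sec:ineq}). Now (I) and (II) give $p_i\lesssim p_{i+1}$. Then (II) reads $L\lesssim p_{i+1}^5/p_i^3$ and (III) reads $L\gtrsim p_ip_{i+1}^2$, so $p_{i+1}\gtrsim p_i^{4/3}$. The exponents therefore grow so fast that $L\gtrsim p_3p_4^2\gtrsim p_1^{176/27}$, against $L\lesssim p_1^5$ (Section~\ref{sec:end}).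

All constants are effectively computable. The letter $C$ denotes a positive absolute constant that may change from line to line. We use throughout the inequalities
\begin{equation}\label{eq:elem}
|\log(1+w)|\le2|w|\quad(|w|\le\tfrac12),\qquad |e^w-1|\le2|w|\quad(|w|\le1)
\end{equation}
for complex $w$; the power series bound the left sides by $|w|/(1-|w|)$ and $(e-1)|w|$.

\section{From six terms to progressions}\label{sec:ded}

We first deduce Theorems~\ref{thm:A} and~\ref{thm:C} from Theorem~\ref{thm:B}. Once the difference is bounded, a fixed prime that does not divide it must divide some term exactly once.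

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let the progression be $a+jd$ $(0\le j<N)$ with $a=\pm1$, $d\ne0$, and put $d'=ad$. Since $a+jd=a(1+jd')$, every $1+jd'$ is a signed power. Suppose $N\ge33$. Then the indices $1,2,4,\dots,32$ occur, and Theorem~\ref{thm:B} gives $0<|d'|\le D_0$. By Bertrand's postulate there is a prime $\ell$ with $D_0<\ell\le2D_0$, and $\ell\nmid d'$. If $N\ge\ell^2$, the congruence $1+jd'\equiv\ell\pmod{\ell^2}$ has a solution $0\le j<\ell^2\le N$. This term has $v_\ell=1$, so it is not a signed power. Hence $N<\ell^2$, and in all cases $N\le\max(32,4D_0^2)$.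
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1) By the previous proof a progression of length $\ge33$ has $|d|\le D_0$ and length at most $N_0$, so there are finitely many. The map $(x,y)\mapsto(3x+2y,4x+3y)$ preserves $y^2-2x^2$; starting from $(5,7)$ it gives infinitely many solutions of $y^2-2x^2=-1$ with $x>1$, and each gives a progression $1,x^2,y^2$ of length $3$.

(2) Call an index $j$ \emph{bad} if $1+jd$ is not a signed power. For $k\ge1$ we have $|kd|>D_0$, so by Theorem~\ref{thm:B}, applied to $kd$, one of $k,2k,\dots,32k$ is bad. The integers up to $n$ are partitioned into chains $m,2m,4m,\dots$ with $m$ odd. Cut a chain into consecutive blocks of six. The $s$-th block is complete exactly when $m2^{6s-1}\le n$, and each complete block contains a bad index. So the number of bad indices up to $n$ is at least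
\[
\sum_{s\ge1,\ 2^{6s-1}\le n}\#\{m\text{ odd}:\ m\le n2^{1-6s}\}
=\sum_{s\ge1,\ 2^{6s-1}\le n}\bigl(n2^{-6s}+O(1)\bigr).
\]
There are $O(1+\log n)$ values of $s$; moreover $\sum_{s\ge1}2^{-6s}=\frac1{63}$, and the omitted terms $n2^{-6s}$ form a geometric series whose first term is less than $\frac12$. The sum is $\frac n{63}+O(1+\log n)$.
\end{proof}

\section{Reduction to large exponents}\label{sec:small}

The rest of the paper proves Theorem~\ref{thm:B}. Let $T_i=1+2^id$ $(0\le i\le5)$ be signed powers, with $|d|\ge33$, and put $L=\log|d|$. Then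
\[
|d|^{1/2}\le|d|/2\le|T_i|\le33|d|\le|d|^2 .
\]
In particular $|T_i|\ge2$; replacing an exponent by one of its prime factors, we write $T_i=\pm v_i^{p_i}$ with $p_i$ prime and $v_i\ge2$. The displayed bounds give
\begin{equation}\label{eq:L}
L/2\le p_i\log v_i\le2L,\qquad p_i\le2L/\log2\le3L .
\end{equation}

If one exponent $p_i$ is bounded, every other term is the value at $v_i$ of one of finitely many polynomials, and the following two theorems apply: the first bounds the remaining exponents, the second the variables.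

\begin{theorem}[Schinzel--Tijdeman \cite{ST}]\label{thm:ST}
Let $P\in\mathbb Q[X]$ have at least two distinct zeros. If $y^m=P(x)$ with $x,y\in\mathbb Z$ and $|y|>1$, then $m\le c(P)$ with $c(P)$ effectively computable.
\end{theorem}

\begin{theorem}[Baker \cite{Ba}]\label{thm:Ba}
Let $f\in\mathbb Z[X]$ have degree $\ge3$. All integer solutions of $y^m=f(x)$ are effectively bounded if either $m\ge3$ and $f$ has at least two simple zeros, or $m=2$ and $f$ has at least three simple zeros.
\end{theorem}

\begin{lemma}\label{lem:small}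
For every $B$ there is an effectively computable $D_1(B)$ such that, if $p_i<B$ for some $i$, then $|d|\le D_1(B)$.
\end{lemma}

\begin{proof}
For $j\ne i$ we have $T_j=1+2^{j-i}(T_i-1)$, so for suitable signs
\[
v_j^{p_j}=P(v_i),\qquad P(X)=\pm\bigl(2^{j-i}(\pm X^{p_i}-1)+1\bigr).
\]
This $P$ has the form $\alpha X^{p_i}+\beta$ with $\alpha\ne0$ and $\beta=\pm(1-2^{j-i})\ne0$, so it has $p_i\ge2$ zeros, all simple. Since $j-i\ge-5$, we have $2^5P\in\mathbb Z[X]$, and
\begin{equation}\label{eq:super}
(2^5v_j)^{p_j}=2^{5p_j}P(v_i),\qquad 2^{5p_j}P\in\mathbb Z[X].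
\end{equation}
If $p_i<B$, only finitely many polynomials $P$ occur, and Theorem~\ref{thm:ST} bounds every $p_j$. So there are finitely many patterns of exponents and signs; fix one.

If all exponents are $\ge3$, apply Theorem~\ref{thm:Ba} to \eqref{eq:super} for any pair $i\ne j$: here $m=p_j\ge3$, the degree is $p_i\ge3$, and all zeros are simple. If some exponent is $2$ and some exponent is $\ge3$, choose $p_j=2$ and $p_i\ge3$; then $m=2$ and there are $p_i\ge3$ simple zeros. In both cases $v_i$ is bounded, hence so are $T_i$ and $d$. If all exponents are $2$, the polynomials $P$ are quadratic and \eqref{eq:super} is a Pell-type equation, which may have infinitely many solutions; so we use three terms and apply Theorem~\ref{thm:Ba} to $w^2=\pm(1+d)(1+2d)(1+4d)$ with $w=v_0v_1v_2$, which bounds $d$ directly.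
\end{proof}

It remains to find an absolute constant $B$ for which $p_i\ge B$ for all $i$ is impossible; then $D_0=\max(32,D_1(B))$ proves Theorem~\ref{thm:B}. When all $p_i$ are odd, the signs can be absorbed: $T_i=x_i^{p_i}$ with $x_i\in\mathbb Z$, $|x_i|=v_i\ge2$, and
\begin{equation}\label{eq:chain}
x_{i+1}^{p_{i+1}}+1=2x_i^{p_i}\qquad(0\le i\le4).
\end{equation}
Consecutive exponents are distinct, by the following theorem with $Y=1$.

\begin{theorem}[Darmon--Merel \cite{DM}]\label{thm:DM}
For $n\ge3$ the equation $X^n+Y^n=2Z^n$ has no solution in coprime integers with $|XYZ|>1$.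
\end{theorem}

\section{The equation $x^p+1=2y^q$}\label{sec:eq}

In Sections~\ref{sec:eq}--\ref{sec:main} we study one link of the chain \eqref{eq:chain}. The standing hypothesis is
\begin{equation}\label{eq:H}
x^p+1=2y^q,\qquad p\ne q\text{ odd primes},\qquad x,y\in\mathbb Z,\quad|x|\ge2 .
\end{equation}
Then $x$ is odd, so $|x|\ge3$.

\subsection{Factorization over $\mathbb Z$}

Let $\zeta=e^{2\pi i/p}$ and
\[
\Phi=\frac{x^p+1}{x+1}=\sum_{i=0}^{p-1}(-x)^i=\prod_{b=1}^{p-1}(x+\zeta^b).
\]

\begin{lemma}\label{lem:fact}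
Assume \eqref{eq:H}. Put $e=1$ if $p\mid x+1$ and $e=0$ otherwise. There are integers $r\ne0$ and $s\ge2$, with $p\nmid s$, such that
\begin{equation}\label{eq:fact}
x+1=2r^q/p^e,\qquad\Phi=p^es^q,\qquad y=rs .
\end{equation}
Moreover
\begin{equation}\label{eq:s}
\log s\le\frac{2p}q\log|x| ,
\end{equation}
and if $x\ne-3$, then $|r|\ge2$ and
\begin{equation}\label{eq:xlow}
|x|\ge2^q/p .
\end{equation}
\end{lemma}

\begin{proof}
The number $\Phi$ is positive, because $x^p+1$ and $x+1$ have the same sign, and odd, as a sum of $p$ odd terms. Put $u=-(x+1)$. Then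
\[
\Phi=\frac{(1+u)^p-1}u=p+\binom p2u+\dots+pu^{p-2}+u^{p-1}.
\]
Hence $\gcd(x+1,\Phi)\mid p$. If $p\nmid u$, then $\Phi\equiv u^{p-1}\not\equiv0\pmod p$. If $p\mid u$, every term after the first is divisible by $p^2$, so $v_p(\Phi)=1$. In both cases $\Phi/p^e$ is an integer prime to $2$, to $p$ and to $x+1$. So $p^e(x+1)/2$ and $\Phi/p^e$ are coprime integers with product $y^q$. Each is $\pm$ a $q$-th power, hence a $q$-th power because $q$ is odd, and \eqref{eq:fact} follows, with $s>0$, $p\nmid s$ and $r\ne0$.

From $2\le|x+\zeta^b|\le|x|+1\le x^2$ we get $2^{p-1}\le\Phi\le|x|^{2p}$. Since $2^{p-1}>p$, the lower bound gives $s\ge2$; the upper bound gives \eqref{eq:s}. If $|r|=1$, then $p^e(x+1)=\pm2$, so $e=0$ and $x\in\{1,-3\}$, that is, $x=-3$. If $|r|\ge2$, then $2|x|\ge|x+1|\ge2\cdot2^q/p$.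
\end{proof}

The two bounds point in different directions: \eqref{eq:xlow} says that $x$ is large when $q$ is large, and \eqref{eq:s} says that $s$, which will be our denominator, is small relative to $x$ when $q$ is large. The shape of \eqref{eq:fact} is visible in $23^3+1=2\cdot78^2$ (where $q=2$): $e=1$, $24=2\cdot6^2/3$, $\Phi=507=3\cdot13^2$ and $78=6\cdot13$. The exceptional value $x=-3$ occurs in the progression of signed powers $1,\ -11^2,\ (-3)^5$.

\subsection{The model case $p=3$}\label{sec:model}

The idea behind inequality (II) is visible for $p=3$, $q\ge5$. Let $\omega=e^{2\pi i/3}$. The ring $\mathbb Z[\omega]$ is a principal ideal domain with units $\pm\omega^j$, and $1-\omega$ is a prime of norm $3$. The numbers $(x+\omega)/(1-\omega)^e$ and its conjugate are integers of this ring (if $e=1$, write $x+\omega=(x+1)-(1-\omega)$), with product $\Phi/3^e=s^q$. They are coprime: a common prime factor divides $\omega-\bar\omega$, an associate of $1-\omega$, whereas $3\nmid s$. So $x+\omega=\eta(1-\omega)^e\beta^q$ with a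 unit $\eta$ and $\beta\bar\beta=s$. Dividing by the conjugate equation, we find that $(x+\omega)/(x+\bar\omega)$ is $(\beta/\bar\beta)^q$ times a sixth root of unity. Since $q$ is prime to $6$, this root of unity is a $q$-th power of a sixth root of unity $\eta'$, and
\[
\frac{x+\omega}{x+\bar\omega}=\gamma^q,\qquad\gamma=\eta'\beta/\bar\beta\in\mathbb Q(\omega),\qquad s\gamma=\eta'\beta^2\in\mathbb Z[\omega].
\]
There is also an analytic $q$-th root: $f(z)=(1+\omega z)^{1/q}(1+\bar\omega z)^{-1/q}$, with principal branches, satisfies $f(1/x)^q=\gamma^q$. So $\gamma=\xi f(1/x)$ for some $q$-th root of unity $\xi$. By \eqref{eq:elem}, $|\log f(1/x)|\le4/(q|x|)$ and $|f(1/x)-1|\le8/(q|x|)$.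

Suppose that $\xi=1$. The number $s(\gamma-1)\in\mathbb Z[\omega]$ is nonzero, since $\gamma^q\ne1$, so its absolute value is at least $1$, and $|x|\le8s/q\le\frac85s$. But $s^5\le s^q\le\Phi\le2x^2$. Hence $|x|^3\le2(8/5)^5<27$, which contradicts $|x|\ge3$.

This is the whole mechanism: an element of the field that is very close to $1$ and has a small denominator cannot exist. The obstacle is the unknown root of unity $\xi$. For $p=3$ we can only pass to powers $\gamma^n$; if $\xi\ne1$, then $\xi^n=1$ needs $q\mid n$, and the denominator $s^q$ has the size of $x^2$, which swamps the gain $|x|^{-1}$. For large $p$ there are $(p-1)/2$ independent numbers like $\gamma$, and the pigeonhole principle produces combinations with small exponents that share the same root of unity.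

\section{$q$-th roots in the cyclotomic field}\label{sec:cyc}

Assume \eqref{eq:H} with $p\ge5$. Two features of $\mathbb Z[\omega]$ are lost: ideals need not be principal, and there are units of infinite order. Stickelberger's theorem repairs the first, and division by the complex conjugate repairs the second.

\subsection{Notation and standard facts}

Let $K=\mathbb Q(\zeta)$, $h=(p-1)/2$, and $G=\operatorname{Gal}(K/\mathbb Q)=\{\sigma_b:b\in(\mathbb Z/p)^*\}$ with $\sigma_b(\zeta)=\zeta^b$. Complex conjugation is $\iota=\sigma_{-1}$; it commutes with every $\sigma_b$. The ring of integers of $K$ is $\mathbb Z[\zeta]$, with basis $1,\zeta,\dots,\zeta^{p-2}$. The ideal $\mathfrak p=(1-\zeta)$ is prime, $(p)=\mathfrak p^{p-1}$, and $\zeta^a-\zeta^b$ generates $\mathfrak p$ whenever $a\not\equiv b\pmod p$. The roots of unity in $K$ are the $\pm\zeta^j$. By Kronecker's theorem, an algebraic integer all of whose conjugates have absolute value $1$ is a root of unity. For a nonzero $\alpha\in\mathbb Z[\zeta]$ the norm $\prod_g\sigma_g(\alpha)$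 is a nonzero integer, so
\begin{equation}\label{eq:norm}
\prod_{g\in(\mathbb Z/p)^*}|\sigma_g(\alpha)|\ge1 .
\end{equation}
An element of the group ring is written $\theta=\sum_b\theta(b)\sigma_b\in\mathbb Z[G]$, and $|\theta|=\max_b|\theta(b)|$. It acts on $K^*$ and on fractional ideals by $\alpha^\theta=\prod_b\sigma_b(\alpha)^{\theta(b)}$.

\begin{lemma}\label{lem:ideals}
There are pairwise coprime integral ideals $\mathfrak a_b=\sigma_b(\mathfrak a_1)$, each of norm $s\ge2$, with
\[
(x+\zeta^b)=\mathfrak p^e\mathfrak a_b^q\quad(1\le b\le p-1),\qquad\prod_b\mathfrak a_b=(s).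
\]
\end{lemma}

\begin{proof}
Write $x+\zeta^b=(x+1)+(\zeta^b-1)$. Here $v_{\mathfrak p}(\zeta^b-1)=1$, while $v_{\mathfrak p}(x+1)=(p-1)v_p(x+1)$ is $0$ if $e=0$ and at least $2$ if $e=1$. So $v_{\mathfrak p}(x+\zeta^b)=e$. Two different numbers $x+\zeta^b$ differ by a generator of $\mathfrak p$, so the integral ideals $(x+\zeta^b)\mathfrak p^{-e}$, being prime to $\mathfrak p$, are pairwise coprime. Their product is $(\Phi/p^e)=(s)^q$. By unique factorization each is the $q$-th power of an ideal $\mathfrak a_b$, these are permuted by $G$ as stated, and their product is $(s)$. They have a common norm whose $(p-1)$-th power is the norm $s^{p-1}$ of $(s)$.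
\end{proof}

\subsection{Stickelberger elements with coefficients $\pm1$}

Let $\vartheta=\sum_{a=1}^{p-1}\frac ap\sigma_a^{-1}\in\mathbb Q[G]$. We use two facts from \cite[Ch.~4 and~6]{Wa}. \emph{Stickelberger's theorem:} if $\psi\in\mathbb Z[G]\cap\vartheta\mathbb Z[G]$, then $\mathfrak a^\psi$ is principal for every fractional ideal $\mathfrak a$ of $K$. \emph{Non-vanishing of Bernoulli numbers:} for every odd Dirichlet character $\chi$ modulo $p$ (that is, $\chi(-1)=-1$), the number $B_{1,\chi}=\frac1p\sum_{a=1}^{p-1}a\chi(a)$ is not zero.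

Denominators will grow with $|\theta|$, so we want many elements with the smallest possible coefficients. For $1\le n\le p-1$ we have $\sigma_n\vartheta=\sum_a\{na/p\}\sigma_a^{-1}$, where $\{\cdot\}$ is the fractional part, so
\[
\Theta_n:=(n-\sigma_n)\vartheta=\sum_{a=1}^{p-1}\lfloor na/p\rfloor\sigma_a^{-1}\in\mathbb Z[G].
\]
For $1\le n\le h$ put
\[
\psi_n=\Theta_{n+1}-\Theta_n=\sum_a\tau_n(a)\sigma_a^{-1},\qquad\varphi_n=(1-\iota)\psi_n .
\]
Here $\tau_n(a)=\lfloor(n+1)a/p\rfloor-\lfloor na/p\rfloor\in\{0,1\}$ because $0<a/p<1$. From $\lfloor n(p-a)/p\rfloor=n-1-\lfloor na/p\rfloor$, valid as $p\nmid na$, we get $\tau_n(p-a)=1-\tau_n(a)$. So the coefficient of $\sigma_a^{-1}$ in $\varphi_n$ is $\tau_n(a)-\tau_n(p-a)=2\tau_n(a)-1=\pm1$. For $p=5$, the coefficients of $\sigma_1^{-1},\dots,\sigma_4^{-1}$ are $(-1,-1,1,1)$ in $\varphi_1$ and $(-1,1,-1,1)$ in $\varphi_2$.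

\begin{lemma}\label{lem:indep}
The elements $\varphi_1,\dots,\varphi_h$ are linearly independent over $\mathbb Q$.
\end{lemma}

\begin{proof}
Let $\sum_nc_n\varphi_n=0$ and $S=\sum_nc_n$. A character $\chi$ of $(\mathbb Z/p)^*$ extends to a ring homomorphism $\mathbb Q[G]\to\mathbb C$ with $\chi(\sigma_a)=\chi(a)$. For odd $\chi$ we have $\chi(1-\iota)=2$, $\chi(\vartheta)=B_{1,\bar\chi}\ne0$, and $\chi(\psi_n)=(1+\chi(n)-\chi(n+1))\chi(\vartheta)$. Therefore
\[
S+\sum_{n=1}^hc_n\bigl(\chi(n)-\chi(n+1)\bigr)=0\qquad\text{for all odd }\chi .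
\]
The left side is $\sum_aF(a)\chi(a)$, where $F$ is the function on $\{1,\dots,p-1\}$ given by
\[
F(1)=S+c_1,\qquad F(n)=c_n-c_{n-1}\ (2\le n\le h),\qquad F(h+1)=-c_h,
\]
and $F(a)=0$ for $a\ge h+2$. The function $a\mapsto F(a)-F(p-a)$ is odd, hence orthogonal to the even characters, and it is orthogonal to the odd characters by the relation above. So it vanishes: $F(a)=F(p-a)$. For $1\le a\le h-1$ we have $p-a\ge h+2$, so $F(a)=0$; this gives $c_1=\dots=c_{h-1}=-S$. For $a=h$ we get $c_h-c_{h-1}=-c_h$, so $c_h=-S/2$. Summing, $S=-(h-1)S-S/2$. Hence $S=0$ and all $c_n$ vanish.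
\end{proof}

Let $\mathcal S=\bigoplus_{n=1}^h\mathbb Z\varphi_n$. Every $\theta\in\mathcal S$ satisfies $\iota\theta=-\theta$, that is, $\theta(-b)=-\theta(b)$; in particular $\sum_b\theta(b)=0$.

\subsection{Algebraic and analytic roots}

For $\theta\in\mathbb Z[G]$ and $g\in(\mathbb Z/p)^*$ define, for $|z|<1$,
\[
f_\theta^{(g)}(z)=\prod_b(1+\zeta^{gb}z)^{\theta(b)/q},\qquad f_\theta=f_\theta^{(1)},
\]
where $(1+w)^\alpha=\exp(\alpha\log(1+w))=\sum_i\binom\alpha iw^i$ with the principal branch. These functions have no zeros, and $f^{(g)}_{\theta+\theta'}=f^{(g)}_\theta f^{(g)}_{\theta'}$. Let $\mu_q\subset\mathbb C^*$ be the group of $q$-th roots of unity.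

\begin{proposition}\label{prop:gamma}
For each $\theta\in\mathcal S$ there is a unique $\gamma_\theta\in K^*$ with $\gamma_\theta^q=(x+\zeta)^\theta=\prod_b(x+\zeta^b)^{\theta(b)}$. Moreover:
\begin{enumerate}
\item[(i)] $\theta\mapsto\gamma_\theta$ is a homomorphism $\mathcal S\to K^*$;
\item[(ii)] all conjugates of $\gamma_\theta$ have absolute value $1$;
\item[(iii)] $(\gamma_\theta)=\prod_b\mathfrak a_b^{\theta(b)}$; so $\gamma_\theta\ne1$ if $\theta\ne0$, and $s^M\gamma_\theta\in\mathbb Z[\zeta]$ if $|\theta|\le M$;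
\item[(iv)] there are homomorphisms $\xi_g:\mathcal S\to\mu_q$ with $\xi_{-g}=\overline{\xi_g}$ and
\begin{equation}\label{eq:xi}
\sigma_g(\gamma_\theta)=\xi_g(\theta)\,f_\theta^{(g)}(1/x).
\end{equation}
\end{enumerate}
\end{proposition}

\begin{proof}
Write $\theta=(1-\iota)\psi$ with $\psi\in\sum_n\mathbb Z\psi_n$. By Stickelberger's theorem $\mathfrak a_1^\psi=(\beta)$ for some $\beta\in K^*$. Since $G$ fixes $\mathfrak p$, Lemma~\ref{lem:ideals} gives $(x+\zeta)^\psi=\eta(1-\zeta)^u\beta^q$ with a unit $\eta$ and $u\in\mathbb Z$. Apply $1-\iota$ and use $(1-\zeta)/(1-\bar\zeta)=-\zeta$: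
\[
(x+\zeta)^\theta=\frac\eta{\bar\eta}\,(-\zeta)^u\,(\beta/\bar\beta)^q .
\]
Each conjugate $\sigma_g(\eta)/\overline{\sigma_g(\eta)}$ of the unit $\eta/\bar\eta$ has absolute value $1$, so $\eta/\bar\eta$ is a root of unity. The roots of unity of $K$ form a group of order $2p$, which is prime to $q$. Hence each of them is a $q$-th power in $K$, which gives existence, and none except $1$ lies in $\mu_q$, which gives uniqueness.

Uniqueness implies (i). It also implies $\gamma_\theta\overline{\gamma_\theta}=1$, because $(\gamma_\theta\overline{\gamma_\theta})^q=(x+\zeta)^{(1+\iota)\theta}=1$; applying $\sigma_g$ gives (ii). Since $\sum_b\theta(b)=0$, the powers of $\mathfrak p$ cancel and $(\gamma_\theta)^q=\prod_b\mathfrak a_b^{q\theta(b)}$. This is the formula in (iii). The $\mathfrak a_b$ are pairwise coprime and not trivial, so $(\gamma_\theta)\ne(1)$ for $\theta\ne0$; and $(s^M\gamma_\theta)=\prod_b\mathfrak a_b^{M+\theta(b)}$ is integral. Finally, again because $\sum_b\theta(b)=0$,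
\[
\sigma_g(\gamma_\theta)^q=\prod_b(x+\zeta^{gb})^{\theta(b)}=\prod_b(1+\zeta^{gb}/x)^{\theta(b)}=f_\theta^{(g)}(1/x)^q .
\]
So \eqref{eq:xi} holds with some $\xi_g(\theta)\in\mu_q$. It is multiplicative in $\theta$ since the other two factors are, and complex conjugation of \eqref{eq:xi} turns $g$ into $-g$ since $1/x$ is real.
\end{proof}

\begin{remark}
The hypothesis $\gcd(q,2p)=1$ is used exactly here, and this is why Theorem~\ref{thm:DM} is needed. Existence can fail without it: for $23^3+1=2\cdot78^2$ one has $23+\omega=(1-\omega^2)(3-\omega)^2$, so $(23+\omega)/(23+\bar\omega)$ is $-\omega^2$ times a square, and $-\omega^2$ is not a square in $\mathbb Q(\omega)$ because $-1$ is not.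
\end{remark}

\section{The case $q\ge p^4$}\label{sec:large}

When $q$ is much larger than $p$, the denominator $s$ is so small that the argument of Section~\ref{sec:model} goes through with a single $\theta$ found by the pigeonhole principle.

\begin{proposition}\label{prop:large}
Assume \eqref{eq:H} with $p\ge8^5$ and $q\ge p^4$. Then $x=-3$.
\end{proposition}

\begin{proof}
Let $A=\lfloor q/(8p^3)\rfloor$ and $M=\lfloor q/(16p^2)\rfloor$. Since $p^3\le q^{3/4}$ and $q\ge8^{20}$, we have $A+1>q^{1/4}/8\ge q^{1/5}$, so $(A+1)^h>q$ because $h\ge5$. By Lemma~\ref{lem:indep} the $(A+1)^h$ elements $\sum_nc_n\varphi_n$ with $0\le c_n\le A$ are distinct, so two of them have the same image under $\xi_1$. Their difference $\theta\ne0$ has $\xi_1(\theta)=\xi_{-1}(\theta)=1$, and $|\theta|\le hA\le q/(16p^2)$, so $|\theta|\le M$.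

Put $\gamma=\gamma_\theta$. By \eqref{eq:elem},
\[
|\log f_\theta^{(\pm1)}(1/x)|\le\frac{pM}q\cdot\frac2{|x|}\le\frac1{8p|x|},
\]
so $|\sigma_{\pm1}(\gamma)-1|\le|x|^{-1}$ by \eqref{eq:xi} and \eqref{eq:elem}. The other $p-3$ conjugates of $\gamma-1$ have absolute value at most $2$. By Proposition~\ref{prop:gamma}(iii), $s^M(\gamma-1)$ is a nonzero element of $\mathbb Z[\zeta]$, and \eqref{eq:norm} gives
\[
1\le s^{M(p-1)}|x|^{-2}2^{p-3}.
\]
By \eqref{eq:s}, $M(p-1)\log s\le\frac q{16p^2}\cdot p\cdot\frac{2p}q\log|x|=\frac18\log|x|$. Hence $\frac{15}8\log|x|\le p\log2$, so $\log|x|\le p$. If $x\ne-3$, then \eqref{eq:xlow} gives $\log|x|\ge p^4\log2-\log p>p$, a contradiction.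
\end{proof}

\section{An upper bound for $x$ when $q<p^4$}\label{sec:main}

\begin{proposition}\label{prop:main}
For every $0<\varepsilon\le1$ there is an effectively computable $B(\varepsilon)$ such that, if \eqref{eq:H} holds with $p,q\ge B(\varepsilon)$ and $q<p^4$, then
\[
\log|x|\le\frac{p^{4+\varepsilon}}{\min(p,q)^3}.
\]
\end{proposition}

\subsection{The plan}

In Proposition~\ref{prop:large} two conjugates gained $|x|^{-2}$, and the denominator cost up to $|x|^{2Mp^2/q}$. For $q<p^2$ even $M=1$ costs too much, so the gain must be increased. There are two ways. First, make the roots of unity agree at $2k$ conjugates instead of two. Second, take $l$ elements $\theta_1,\dots,\theta_l$ with the same roots of unity and polynomials $P_j$ of degree at most $D$ such that $\sum_jP_jf_{\theta_j}$ vanishes at $0$ to an order $N\approx\frac34lD$. The common root of unity factors out of $\sum_jP_j(1/x)\gamma_{\theta_j}$, which is then of size $|x|^{-N}$ at $2k$ conjugates. The total gain is $|x|^{-2kN}$, and the new denominator, a power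 of $x$, costs a power of $|x|^{pD}$; the gain wins when $kl$ is a suitable multiple of $p$. On the other side, the pigeonhole principle needs $lq^k$ elements, and their coefficients must be less than $q/2$ for the functions $f_{\theta_j}$ to be independent; our supply of elements, the sums of $M\le h$ distinct $\varphi_n$, allows $k$ slightly below $\min(p,q)$. Thus $l$ is about $p/\min(p,q)$. Finally the algebraic number must be nonzero, and this is arranged with a Wronskian.

\subsection{Four lemmas}

\begin{lemma}\label{lem:funcindep}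
Let $\theta_1,\dots,\theta_l\in\mathbb Z[G]$ be distinct with $|\theta_j|<q/2$. Then $f_{\theta_1},\dots,f_{\theta_l}$ are linearly independent over $\mathbb C(z)$.
\end{lemma}

\begin{proof}
Write $f_j=f_{\theta_j}$. For $i\ne j$ the rational function $(f_i/f_j)^q=\prod_b(1+\zeta^bz)^{\theta_i(b)-\theta_j(b)}$ has at some point $-\zeta^{-b}$ an order that is nonzero and less than $q$ in absolute value. So it is not the $q$-th power of a rational function, and $f_i/f_j\notin\mathbb C(z)$. Suppose there is a nontrivial relation, and take one with the fewest terms; it has at least two. After renumbering and dividing by one term it reads $1+\sum_iR_ig_i=0$, with $0\ne R_i\in\mathbb C(z)$ and $g_i=f_i/f_1$. The logarithmic derivatives $g_i'/g_i$ are rational, so differentiation gives $\sum_i(R_i'+R_ig_i'/g_i)g_i=0$. Multiplied by $f_1$, this is a relation with fewer terms, hence trivial. So $(R_ig_i)'=0$ for each $i$, and $g_i$ is a constant multiple of $1/R_i$, a contradiction.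
\end{proof}

The bound on $|\theta_j|$ cannot simply be dropped: if $\theta_i-\theta_j\in q\mathbb Z[G]$, then $f_i/f_j$ is rational.

To measure sizes at all conjugates at once, define the \emph{length} of $\alpha\in\mathbb Z[\zeta]$ as $\|\alpha\|=\min\sum_t|w_t|$, the minimum over all representations $\alpha=\sum_{t\bmod p}w_t\zeta^t$ with $w_t\in\mathbb Z$. The length of a polynomial in $\mathbb Z[\zeta][z]$ is the sum of the lengths of its coefficients. Adding and multiplying representations shows that $\|\cdot\|$ is subadditive and submultiplicative, and $|\sigma_g(\alpha)|\le\|\alpha\|$ for all $g$. For a polynomial $Q$ let $Q^{\sigma}$ be obtained by applying $\sigma$ to the coefficients; then $|Q^\sigma(w)|\le\|Q\|$ for $|w|\le1$.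

\begin{lemma}\label{lem:matrix}
The matrix of multiplication by $\alpha\in\mathbb Z[\zeta]$ in the basis $1,\zeta,\dots,\zeta^{p-2}$ has integer entries of absolute value at most $\|\alpha\|$.
\end{lemma}

\begin{proof}
If $\alpha=\sum_tw_t\zeta^t$, then $\alpha\zeta^u=\sum_vw_{v-u}\zeta^v$. Since $\zeta^{p-1}=-(1+\dots+\zeta^{p-2})$, the coordinate at $\zeta^v$ $(0\le v\le p-2)$ is $w_{v-u}-w_{p-1-u}$, and the two indices are distinct modulo $p$.
\end{proof}

\begin{lemma}\label{lem:taylor}
Let $|\theta|<q$ and $f_\theta=\sum_i\phi_iz^i$. Then $q^{2i}\phi_i\in\mathbb Z[\zeta]$ and $\|q^{2i}\phi_i\|\le q^{2i}2^{i+p}$. The Taylor coefficients of $f_\theta^{(g)}$ are the $\sigma_g(\phi_i)$, and $|\sigma_g(\phi_i)|\le2^{i+p}$.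
\end{lemma}

\begin{proof}
Let $n\in\mathbb Z$, $|n|<q$. In $\binom{n/q}i=\prod_{t=0}^{i-1}\frac{n/q-t}{t+1}$ each factor has absolute value at most $1$. For a prime $\ell\ne q$ the number $n/q$ is an $\ell$-adic integer, and the polynomial $\binom Xi$ maps $\mathbb Z_\ell$ to itself, since it maps the dense subset $\mathbb Z$ to $\mathbb Z$. At $q$ we have $v_q\bigl(\binom{n/q}i\bigr)\ge-i-v_q(i!)\ge-2i$. So $q^{2i}\binom{n/q}i$ is an integer of absolute value at most $q^{2i}$. Expanding the product of $p-1$ binomial series,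
\[
q^{2i}\phi_i=\sum_{i_1+\dots+i_{p-1}=i}\ \prod_{b=1}^{p-1}q^{2i_b}\binom{\theta(b)/q}{i_b}\zeta^{bi_b},
\]
a sum of $\binom{i+p-2}{p-2}\le2^{i+p}$ terms of length at most $q^{2i}$. Replacing $\zeta$ by $\zeta^g$ gives the coefficients of $f_\theta^{(g)}$.
\end{proof}

The last lemma is a form of the rational root test; it uses that $x$ is a rational integer.

\begin{lemma}\label{lem:root}
Let $0\ne W\in\mathbb Z[\zeta][z]$ and $x\in\mathbb Z$ with $|x|>\|W\|$. Then $W(1/x)\ne0$.
\end{lemma}

\begin{proof}
Let $w\ne0$ be the lowest nonzero coefficient of $W$, say of $z^a$. If $W(1/x)=0$, then $W^\sigma(1/x)=0$ for all $\sigma\in G$, because $\sigma$ fixes $1/x$. Multiplying by $x^a$ and moving the higher terms to the other side gives $|\sigma(w)|\le\|W\|/|x|<1$ for all $\sigma$, against \eqref{eq:norm}.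
\end{proof}

We also recall \emph{Siegel's lemma}: a system of $E\ge1$ homogeneous linear equations in $U>E$ unknowns, with integer coefficients of absolute value at most $A$ $(A\ge1)$, has a nonzero integer solution with entries of absolute value at most $(UA)^{E/(U-E)}$.

\subsection{Proof of Proposition~\ref{prop:main}}

The constants $C$ below do not depend on $p,q,x,y$ or $\varepsilon$.

\medskip\noindent\emph{Step 1: parameters.} Let $\delta=\varepsilon/4$, $m=\min(p,q)$, $c=\lceil12/\delta\rceil$, and
\[
k=\lceil mp^{-\delta}\rceil,\qquad M=ck,\qquad l=\lceil4p/k\rceil .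
\]
We claim that for $B(\varepsilon)$ large
\begin{equation}\label{eq:par1}
M\le q/3,\qquad k\le h,\qquad h/M\ge p^{\delta/2}.
\end{equation}
Note that $h\ge p/3$. If $m\ge p^\delta$, then $k\le2mp^{-\delta}$. As soon as $6c\le p^{\delta/2}$ we get $M\le2cqp^{-\delta}\le q/3$, $k\le2p^{1-\delta}\le p/3$, and $h/M\ge(p/3)/(2cp^{1-\delta})=p^\delta/(6c)\ge p^{\delta/2}$. If $m<p^\delta$, then $k=1$ and $M=c$, and \eqref{eq:par1} follows from $q\ge3c$ and $p/(3c)\ge p^{\delta/2}$. From $k\le h$ we also obtain
\begin{equation}\label{eq:par2}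
l\ge4p/h>8,\qquad4p\le kl\le4p+k\le5p,\qquad l\le5p\le p^2 .
\end{equation}

\medskip\noindent\emph{Step 2: elements with common roots of unity.} By Lemma~\ref{lem:indep} the sums $\sum_{n\in I}\varphi_n$ over subsets $I\subset\{1,\dots,h\}$ with $M$ elements are $\binom hM$ distinct elements $\theta\in\mathcal S$ with $|\theta|\le M$. Since $\delta M/2\ge6k$, $k\ge1$, $l\le p^2$ and $q<p^4$,
\[
\binom hM\ge(h/M)^M\ge p^{\delta M/2}\ge p^{6k}\ge p^{2+4k}\ge lq^k .
\]
The vector $(\xi_1(\theta),\dots,\xi_k(\theta))$ takes at most $q^k$ values, so $l$ distinct such elements $\theta_1,\dots,\theta_l$ share it. Write $\gamma_j=\gamma_{\theta_j}$, $f_j^{(g)}=f_{\theta_j}^{(g)}$, $f_j=f_j^{(1)}=\sum_i\phi_{j,i}z^i$, and let $\Sigma=\{\pm1,\dots,\pm k\}$, a set of $2k$ distinct classes modulo $p$ since $k\le h$. By Proposition~\ref{prop:gamma}(iv),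
\begin{equation}\label{eq:common}
\sigma_g(\gamma_j)=\xi_gf_j^{(g)}(1/x)\quad(g\in\Sigma),\qquad\text{with }\xi_g\in\mu_q\text{ independent of }j .
\end{equation}
As $M\le q/3$, Lemmas~\ref{lem:funcindep} and~\ref{lem:taylor} apply to the $\theta_j$.

\medskip\noindent\emph{Step 3: the auxiliary function.} Let $D=lp$, $U=l(D+1)$, $N=\lfloor\frac34U\rfloor$. Since $l>8$ and $D\ge3$,
\begin{equation}\label{eq:N}
\tfrac34lD\le N\le lD=l^2p .
\end{equation}
We look for $P_j=\sum_{i\le D}a_{j,i}z^i\in\mathbb Z[\zeta][z]$ $(1\le j\le l)$, not all zero, such that $F=\sum_jP_jf_j$ vanishes at $0$ to order at least $N$. The condition on the coefficient of $z^i$ $(0\le i<N)$, multiplied by $q^{2i}$, is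
\[
\sum_{j=1}^l\ \sum_{i'\le\min(i,D)}q^{2i}\phi_{j,i-i'}\,a_{j,i'}=0 .
\]
By Lemma~\ref{lem:taylor} its coefficients lie in $\mathbb Z[\zeta]$ and have length at most $A=q^{2N}2^{N+p}$. In coordinates, by Lemma~\ref{lem:matrix}, this is a system of $N(p-1)$ equations over $\mathbb Z$ in $U(p-1)$ unknowns with coefficients at most $A$. Since $N\le\frac34U$, the exponent in Siegel's lemma is $N/(U-N)\le3$, and there is a nonzero solution with coordinates at most $(UpA)^3$. Each $P_j$ has $(D+1)(p-1)$ coordinates, so
\[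
\|P_j\|\le H:=(D+1)p(UpA)^3 .
\]
By \eqref{eq:N}, $\log A\le Cl^2p\log q$, and the logarithms of $D+1$, $p$, $U$ are at most $l^2p$. So $\log H\le Cl^2p\log q$.

\medskip\noindent\emph{Step 4: derivatives.} The number $\sum_jP_j(1/x)\gamma_j$ might be zero, so we also need derivatives of $F$. The derivative of $f_j$ is $f_j$ times a rational function with poles at the points $-\zeta^{-b}$; to stay with polynomials we use
\[
V=\prod_{b=1}^{p-1}(1+\zeta^bz)=\sum_{i=0}^{p-1}(-z)^i\in\mathbb Z[z],\qquad\partial=V\frac d{dz}.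
\]
Logarithmic differentiation gives $q\,\partial f_j=Y_jf_j$, and likewise $q\,\partial f_j^{(g)}=Y_j^{\sigma_g}f_j^{(g)}$, where
\[
Y_j=\sum_b\theta_j(b)\zeta^b\prod_{b'\ne b}(1+\zeta^{b'}z)\in\mathbb Z[\zeta][z],\qquad\deg Y_j\le p-2,\qquad\|Y_j\|\le pM2^p .
\]
Define $Q_{j,0}=P_j$ and $Q_{j,\nu+1}=qVQ_{j,\nu}'+Y_jQ_{j,\nu}$. Since $q\,\partial(Qf_j)=(qVQ'+Y_jQ)f_j$, and since $V$ has rational coefficients, induction on $\nu$ gives, for every $g$,
\begin{equation}\label{eq:Q}
q^\nu\partial^\nu\bigl(P_j^{\sigma_g}f_j^{(g)}\bigr)=Q_{j,\nu}^{\sigma_g}f_j^{(g)},\qquad Q_{j,\nu}\in\mathbb Z[\zeta][z].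
\end{equation}
Each step raises the degree by at most $p-2$, so $\deg Q_{j,\nu}\le D+lp=2D$ for $0\le\nu\le l$. Using $\|V\|\le p$, $\|Q'\|\le\deg(Q)\|Q\|$, $M\le q$ and $p\le D$,
\[
\|Q_{j,\nu+1}\|\le(2qpD+pM2^p)\|Q_{j,\nu}\|\le qD(2p+2^p)\|Q_{j,\nu}\|\le q4^pD\,\|Q_{j,\nu}\| .
\]
Hence for $0\le\nu<l$
\begin{equation}\label{eq:H1}
\|Q_{j,\nu}\|\le H_1:=H(q4^pD)^l,\qquad\log(lH_1)\le Cl^2p\log q .
\end{equation}

\medskip\noindent\emph{Step 5: a nonzero determinant.} Let $J=\{j:P_j\ne0\}$, $l'=|J|\ge1$, and
\[
W=\det(Q_{j,\nu})_{j\in J,\ 0\le\nu<l'}\in\mathbb Z[\zeta][z],\qquad\|W\|\le l'!\,H_1^{l'}\le(lH_1)^l .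
\]
We show that $W\ne0$. By Lemma~\ref{lem:funcindep} the functions $u_j=P_jf_j$ $(j\in J)$, analytic in $|z|<1$, are linearly independent over $\mathbb C$. The Wronskian $\operatorname{Wr}=\det(u_j^{(\nu)})_{j\in J,\,0\le\nu<l'}$ of linearly independent analytic functions on a disc is not identically zero. By induction, $\partial^\nu$ equals $V^\nu(d/dz)^\nu$ plus a combination of lower derivatives with polynomial coefficients. So the matrix $(\partial^\nu u_j)$ arises from $(u_j^{(\nu)})$ by a triangular matrix with diagonal $1,V,\dots,V^{l'-1}$, and $\det(\partial^\nu u_j)=V^{l'(l'-1)/2}\operatorname{Wr}\not\equiv0$. By \eqref{eq:Q} with $g=1$, $\det(q^\nu\partial^\nu u_j)=W\prod_{j\in J}f_j$. Thus $W\ne0$.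

If $|x|\le(lH_1)^l$, then \eqref{eq:H1} gives
\begin{equation}\label{eq:xup}
\log|x|\le Cl^3p\log q .
\end{equation}
In Step 6 we assume $|x|>(lH_1)^l$ and show that \eqref{eq:xup} holds as well.

\medskip\noindent\emph{Step 6: the norm.} By Lemma~\ref{lem:root}, $W(1/x)\ne0$, so the matrix $(Q_{j,\nu}(1/x))$ is invertible. The vector $(\gamma_j)_{j\in J}$ is nonzero, so for some $0\le\nu<l'$
\[
\Delta:=\sum_{j\in J}Q_{j,\nu}(1/x)\gamma_j\ne0 .
\]
By the degree bound and Proposition~\ref{prop:gamma}(iii), $x^{2D}s^M\Delta$ is a nonzero element of $\mathbb Z[\zeta]$. By Proposition~\ref{prop:gamma}(ii) and \eqref{eq:H1}, $|\sigma_g(\Delta)|\le lH_1$ for all $g$.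

Let $g\in\Sigma$. By \eqref{eq:common} the root of unity factors out, and with \eqref{eq:Q},
\[
\sigma_g(\Delta)=\xi_gE_g(1/x),\qquad E_g=\sum_{j\in J}Q_{j,\nu}^{\sigma_g}f_j^{(g)}=q^\nu\partial^\nu F^{(g)},\qquad F^{(g)}=\sum_{j\in J}P_j^{\sigma_g}f_j^{(g)} .
\]
By Lemma~\ref{lem:taylor} the Taylor coefficients of $F^{(g)}$ are the $\sigma_g$-conjugates of those of $F$, so $F^{(g)}$ vanishes at $0$ to order at least $N$. Each application of $\partial$ lowers the order by at most $1$, so $E_g$ vanishes to order at least $N-l$. Its $i$-th Taylor coefficient is at most $lH_12^{i+p}$ in absolute value, by \eqref{eq:H1} and Lemma~\ref{lem:taylor}. Since $2/|x|\le\frac23$, summing the geometric series gives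
\[
|\sigma_g(\Delta)|\le lH_1\cdot3\cdot2^p\,(2/|x|)^{N-l}\qquad(g\in\Sigma).
\]
Now \eqref{eq:norm} yields $1\le|x|^{2D(p-1)}s^{M(p-1)}(lH_1)^{p-1}\bigl(3\cdot2^{p+N}\bigr)^{2k}|x|^{-2k(N-l)}$, hence
\[
\bigl[2kN-2kl-2pD\bigr]\log|x|-M(p-1)\log s\le p\log(lH_1)+2k(2+p+N).
\]
On the left, \eqref{eq:N} and \eqref{eq:par2} give $2kN\ge\frac32klD\ge6pD$ and $2kl\le10p\le pD$, while \eqref{eq:s} and $M\le q/3$ give $M(p-1)\log s\le p^2\log|x|\le pD\log|x|$. So the left side is at least $(6-1-2-1)pD\log|x|=2lp^2\log|x|$. On the right, $p\log(lH_1)\le Cl^2p^2\log q$, $kN\le kl\cdot lp\le5lp^2$ and $k(2+p)\le p^2$. Therefore $\log|x|\le Cl\log q$, which implies \eqref{eq:xup}.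

\medskip\noindent\emph{Step 7: conclusion.} By \eqref{eq:par2}, $l\le5p/k\le5p^{1+\delta}/m$, and $\log q<4\log p$. So \eqref{eq:xup} gives $\log|x|\le Cp^{4+3\delta}(\log p)/m^3$, which is at most $p^{4+\varepsilon}/m^3$ once $C\log p\le p^\delta$. \qed

\begin{remark}
The hypothesis $q<p^4$ enters only in the count of Step 2 and in Step 7. The exponent in the proposition comes from the non-vanishing condition $|x|>(lH_1)^l$, not from the norm estimate, which gives the much smaller bound $Cl\log q$.
\end{remark}

\section{Inequalities between the exponents}\label{sec:ineq}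

We return to the six terms. Fix $\varepsilon=1/1000$ and assume $|d|\ge33$ and $p_i\ge B$ for all $i$, where $B\ge\max(8^5,B(\varepsilon))$ is an absolute constant, enlarged finitely many times below. By \eqref{eq:chain} and Theorem~\ref{thm:DM}, each quadruple $(x,p,y,q)=(x_{i+1},p_{i+1},x_i,p_i)$ satisfies \eqref{eq:H}. For $i\ge1$ the term $T_i$ is odd, and so is $x_i$.

The value $x=-3$ escapes both \eqref{eq:xlow} and Proposition~\ref{prop:large}. A single equation does not exclude it, but two steps back along the chain it produces a term exactly divisible by $3$, as in $-243,\ -121,\ -60$.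

\begin{lemma}\label{lem:minus3}
For $2\le j\le5$ we have $x_j\ne-3$.
\end{lemma}

\begin{proof}
If $x_j=-3$ and $p=p_j$, then $2T_{j-1}=T_j+1=1-3^p$ and $4T_{j-2}=2T_{j-1}+2=3(1-3^{p-1})$. So $v_3(T_{j-2})=1$, and $T_{j-2}$ is not a signed power.
\end{proof}

\begin{lemma}\label{lem:bounds}
For $B$ large,
\begin{align}
L&\le2p_j^{5+\varepsilon}/\min(p_{j-1},p_j)^3&&(2\le j\le5),\label{eq:II}\\
L&\le2p_1^{5+\varepsilon},&&\label{eq:top}\\
p_i&\le p_j^7&&(0\le i\le5,\ 1\le j\le5),\label{eq:comp}\\
L&\ge\tfrac14p_ip_{i+1}&&(1\le i\le4).\label{eq:I}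
\end{align}
\end{lemma}

\begin{proof}
Let $2\le j\le5$. By Lemma~\ref{lem:minus3} and Proposition~\ref{prop:large}, $p_{j-1}<p_j^4$. So Proposition~\ref{prop:main} applies, and \eqref{eq:II} follows from $L\le2p_j\log|x_j|$, which is part of \eqref{eq:L}. For $j=1$, either $x_1=-3$ and $L\le2p_1\log3$, or the same argument applies; both give \eqref{eq:top}. Thus $L\le2p_j^{5+\varepsilon}$ for $1\le j\le5$, and $p_i\le3L\le6p_j^{5+\varepsilon}\le p_j^7$. Finally let $1\le i\le4$. As $x_{i+1}\ne-3$, \eqref{eq:xlow} and \eqref{eq:comp} give $\log|x_{i+1}|\ge p_i\log2-7\log p_i\ge p_i/2$, and \eqref{eq:L} gives $L\ge\frac12p_{i+1}\log|x_{i+1}|$.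
\end{proof}

The term $T_0$ is used only to obtain \eqref{eq:top} and, for $j=2$, Lemma~\ref{lem:minus3}.

For the third inequality we need a lower bound for linear forms in logarithms. The height of a positive rational number $\alpha=a/b$ in lowest terms is $\operatorname{ht}(\alpha)=\log\max(a,b)$.

\begin{theorem}[Matveev \cite{Ma}; see {\cite[Thm~9.4]{BMS}}]\label{thm:Ma}
Let $\alpha_1,\dots,\alpha_n$ be positive rationals, $b_1,\dots,b_n$ nonzero integers, $b=\max|b_i|$, and $A_i\ge\max(\operatorname{ht}(\alpha_i),|\log\alpha_i|,0.16)$. If $\alpha_1^{b_1}\cdots\alpha_n^{b_n}\ne1$, then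
\[
\log|\alpha_1^{b_1}\cdots\alpha_n^{b_n}-1|>-C_n(1+\log b)A_1\cdots A_n,\qquad C_n=1.4\cdot30^{n+3}n^{4.5}.
\]
\end{theorem}

Applied directly to $|x|^p/(2|y|^q)$, which is within $e^{-L/2}$ of $1$ and involves heights up to $2L/p$ and $2L/q$, this theorem gives only $L\ge pq/(C\log\max(p,q))$, no more than \eqref{eq:I}. Two consecutive equations do better. By \eqref{eq:fact} both $x+1$ and $y+1$ are almost pure powers, of integers $r$ and $\rho$ of much smaller height, and $|x+1|^p$ is still close to $2|y+1|^q$. We lose in the quality of the approximation but gain more in the heights.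

\begin{lemma}\label{lem:III}
For $B$ large and $1\le i\le3$,
\begin{equation}\label{eq:III}
p_i\,p_{i+1}^2\,p_{i+2}\le C(\log p_1)^5L\max(p_{i+1},p_{i+2}).
\end{equation}
\end{lemma}

\begin{proof}
Write $t=p_i$, $q=p_{i+1}$, $p=p_{i+2}$, $y=x_{i+1}$, $x=x_{i+2}$, $m^+=\max(p,q)$, $m^-=\min(p,q)$. Lemma~\ref{lem:fact}, applied to $x^p+1=2y^q$ and to $y^q+1=2x_i^t$, gives
\[
x+1=2r^qp^{-e},\qquad y+1=2\rho^tq^{-e'},\qquad e,e'\in\{0,1\},\quad r\mid x_{i+1},\quad\rho\mid x_i .
\]
By Lemma~\ref{lem:minus3}, $|r|,|\rho|\ge2$; since $i\ge1$, both are odd, so $|r|,|\rho|\ge3$. Put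
\begin{align*}
\Lambda&=p\log|x+1|-q\log|y+1|-\log2\\
&=pq\log|r|-qt\log|\rho|+(p-q-1)\log2-ep\log p+e'q\log q .
\end{align*}

\emph{$\Lambda$ is not zero.} Otherwise $|x+1|^p=2|y+1|^q$. As $r$ and $\rho$ are odd, $v_2(x+1)=v_2(y+1)=1$, so $p=1+q$, which is impossible for odd primes.

\emph{$\Lambda$ is small.} From $x^p=2y^q\bigl(1-\frac1{2y^q}\bigr)$ we get
\[
\Lambda=p\log\Bigl(1+\frac1x\Bigr)-q\log\Bigl(1+\frac1y\Bigr)+\log\Bigl(1-\frac1{2y^q}\Bigr).
\]
By \eqref{eq:L}, $|x|$ and $|y|$ are at least $e^{L/(2m^+)}$, so \eqref{eq:elem} gives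
\[
|\Lambda|\le\frac{2p}{|x|}+\frac{2q}{|y|}+\frac1{|y|}\le3(p+q)e^{-L/(2m^+)}\le6m^+e^{-L/(2m^+)} .
\]
By \eqref{eq:I}, $L\ge pq/4$, so $L/m^+\ge m^-/4$. By \eqref{eq:comp}, $m^+\le(m^-)^7$, so $\log(6m^+)\le m^-/16\le L/(4m^+)$ for $B$ large. Hence
\begin{equation}\label{eq:Lsmall}
0<|\Lambda|\le e^{-L/(4m^+)}<1 .
\end{equation}

\emph{$\Lambda$ is not too small.} We have $|r|^q\le p|x+1|/2\le p|x|$ and $|\rho|^t\le q|y|$. By \eqref{eq:L}, $\log|x|\le2L/p$, $\log|y|\le2L/q$ and $p,q\le3L$, so
\[
\log|r|\le\frac{2L+p\log p}{pq}\le A_1:=\frac{5L\log p}{pq},\qquad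
\log|\rho|\le\frac{2L+q\log q}{qt}\le A_2:=\frac{5L\log q}{qt}.
\]
Apply Theorem~\ref{thm:Ma} to $e^\Lambda=|r|^{pq}|\rho|^{-qt}2^{p-q-1}p^{-ep}q^{e'q}\ne1$, omitting factors with exponent $0$. Only the last two can be omitted, since $p-q-1$ is odd. Take $A_1,A_2\ge\log3$ as above, $A_3=1$, $A_4=\log p$, $A_5=\log q$. As $A_4,A_5\ge1$ and $C_n\le C_5$, the bound with all five factors is valid in every case. By \eqref{eq:comp} all exponents are at most $p_1^{14}$ in absolute value and $\log p,\log q\le7\log p_1$. The quantity $X=C_5(1+\log b)A_1\cdots A_5$ therefore satisfies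
\[
1\le X\le C(\log p_1)^5\frac{L^2}{pq^2t}.
\]
Since $|e^\Lambda-1|\le2|\Lambda|$ by \eqref{eq:elem}, we get $-\log|\Lambda|\le\log2+X\le2X$. With \eqref{eq:Lsmall} this gives $L/(4m^+)\le2X$, which is \eqref{eq:III}.
\end{proof}

\section{End of the proof of Theorem~\ref{thm:B}}\label{sec:end}

Measure everything in powers of $p_1$: put $a_i=\log p_i/\log p_1$ and $\lambda=\log L/\log p_1$, so that $a_1=1$. Take $B$ so large that $\log4/\log p_1\le\varepsilon/2$ and $C(\log p_1)^5\le p_1^\varepsilon$ for the constant in \eqref{eq:III}. By \eqref{eq:top} and $p_i\le3L$,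
\begin{equation}\label{eq:a0}
\lambda\le5+2\varepsilon,\qquad a_i\le\lambda+\varepsilon<6 .
\end{equation}
For $1\le i\le4$, \eqref{eq:II} with $j=i+1$ and \eqref{eq:I} become
\begin{equation}\label{eq:a1}
a_i+a_{i+1}-\tfrac\varepsilon2\le\lambda\le(5+\varepsilon)a_{i+1}-3\min(a_i,a_{i+1})+\tfrac\varepsilon2 .
\end{equation}

\emph{The exponents almost increase.} If $a_i>a_{i+1}$, then \eqref{eq:a1} gives $a_i\le(1+\varepsilon)a_{i+1}+\varepsilon\le a_{i+1}+7\varepsilon$, using $a_{i+1}<6$. So in all cases
\begin{equation}\label{eq:a2}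
a_i\le a_{i+1}+7\varepsilon\qquad(1\le i\le4).
\end{equation}
Hence $\min(a_i,a_{i+1})\ge a_i-7\varepsilon$, and since $6+21+\frac12\le28$, the upper bound in \eqref{eq:a1} gives
\begin{equation}\label{eq:a3}
\lambda\le5a_{i+1}-3a_i+28\varepsilon\qquad(1\le i\le4).
\end{equation}
By \eqref{eq:a2}, $\max(a_{i+1},a_{i+2})\le a_{i+2}+7\varepsilon$ for $1\le i\le3$. So $a_{i+2}$ cancels in \eqref{eq:III}, which becomes
\begin{equation}\label{eq:a4}
a_i+2a_{i+1}\le\lambda+8\varepsilon\qquad(1\le i\le3).
\end{equation}

\emph{The exponents grow geometrically.} From \eqref{eq:a3} and \eqref{eq:a4}, $4a_i\le3a_{i+1}+36\varepsilon$, that is, $a_{i+1}\ge\frac43a_i-12\varepsilon$ for $i=1,2,3$. Starting from $a_1=1$,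
\[
a_2\ge\tfrac43-12\varepsilon,\qquad a_3\ge\tfrac{16}9-28\varepsilon,\qquad a_4\ge\tfrac{64}{27}-\bigl(\tfrac{112}3+12\bigr)\varepsilon\ge\tfrac{64}{27}-50\varepsilon .
\]
Now \eqref{eq:a4} with $i=3$ and \eqref{eq:a0} give
\[
\tfrac{176}{27}-128\varepsilon\le a_3+2a_4\le\lambda+8\varepsilon\le5+10\varepsilon ,
\]
that is, $\frac{41}{27}\le138\varepsilon=0.138$, which is false.

So for this effectively computable $B$ and $|d|\ge33$ some $p_i$ is less than $B$, and Lemma~\ref{lem:small} gives $|d|\le D_1(B)$. This proves Theorem~\ref{thm:B} with $D_0=\max(32,D_1(B))$, and with it Theorems~\ref{thm:A} and~\ref{thm:C}. \qed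

\begin{thebibliography}{9}

\bibitem{Ba} Baker, Proc. Camb. Phil. Soc. \textbf{65} (1969).

\bibitem{BMS} Bugeaud, Mignotte and Siksek, Ann. of Math. \textbf{163} (2006).

\bibitem{DM} Darmon and Merel (1997).

\bibitem{Ma} Matveev, Izv. Math. \textbf{64} (2000).

\bibitem{BIRS} \emph{Modern Breakthroughs in Diophantine Problems (Online)}, \texttt{http://www.birs.ca/workshops//2020/20w5005/report20w5005.pdf}

\bibitem{ST} Schinzel and Tijdeman, Acta Arith. \textbf{31} (1976).

\bibitem{Wa} Washington, \emph{Introduction to Cyclotomic Fields}.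

\end{thebibliography}
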